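\title{Compact CR manifolds on which the $Q$-curvature cannot be made to vanish}

\begin{abstract}
For every $n\ge3$ we construct a compact strongly pseudoconvex CR manifold of real dimension $2n-1$ on which no pseudo-hermitian structure has vanishing CR $Q$-curvature, although the total $Q$-curvature is zero. The examples are circle bundles over the product of a torus and $n-2$ curves of genus at least two. The obstruction is a function in the kernel of the critical GJMS operator against which the $Q$-curvature has nonzero integral. The examples lie in a two-parameter family, in which the obstruction occurs exactly along a curve.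
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $n\ge2$. A \emph{CR manifold} of real dimension $2n-1$ is a smooth manifold $M$ with a subbundle $T^{1,0}M\subset\mathbb C\otimes TM$ of complex rank $n-1$ that meets its conjugate only in $0$ and whose sections are closed under the Lie bracket. The model is a real hypersurface in a complex manifold of dimension $n$, with the $(1,0)$-vectors tangent to it. A real $1$-form $\theta$ on $M$ that annihilates $T^{1,0}M$ has a \emph{Levi form} $(Z,W)\mapsto-i\,d\theta(Z,\overline W)$ on $T^{1,0}M$. If the Levi form is positive definite, $\theta$ is a contact form and is called a \emph{pseudo-hermitian structure}; $M$ is \emph{strongly pseudoconvex} if it has one. The real covectors that annihilate $T^{1,0}M$ form a line bundle, and multiplying $\theta$ by a function multiplies the Levi form by the same function. So, given one pseudo-hermitian structure $\theta$, the others are exactly the forms $e^{2\Upsilon}\theta$ with $\Upsilon\in C^\infty(M)$.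

Let $K_M$ be the complex line bundle of $(n,0)$-forms, that is, of complex $n$-forms on $M$ whose contraction with $\overline{T^{1,0}M}$ vanishes, and let $\mathcal C=(K_M\setminus0)/\mathbb R^+$, a circle bundle over $M$ of real dimension $2n$. Each $\theta$ determines an $S^1$-invariant Lorentzian metric $g_\theta$ on $\mathcal C$, the \emph{Fefferman metric} \cite{Fef,Lee}, and $g_{e^{2\Upsilon}\theta}=e^{2\Upsilon}g_\theta$. Thus the CR structure determines a conformal structure in dimension $2n$. A metric $g$ in dimension $2n$ has a \emph{critical GJMS operator} $P_g$, of order $2n$, and a scalar curvature quantity $Q_g$, the \emph{$Q$-curvature} \cite{Bra,GJMS}; Section~\ref{sec:ambient} recalls the formulas that we use. For $g=g_\theta$, the operator $P_g$ preserves $S^1$-invariant functions and $Q_g$ is $S^1$-invariant. This gives an operator $P_\theta$ on $C^\infty(M)$ and a function $Q_\theta$ on $M$, the \emph{CR $Q$-curvature}. They satisfy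
\begin{gather}
e^{2n\Upsilon}Q_{e^{2\Upsilon}\theta}=Q_\theta+P_\theta\Upsilon,\qquad P_{e^{2\Upsilon}\theta}=e^{-2n\Upsilon}P_\theta,\label{eq:law}\\
\int_M(P_\theta f_1)f_2\;\theta\wedge(d\theta)^{n-1}=\int_Mf_1(P_\theta f_2)\;\theta\wedge(d\theta)^{n-1},\qquad P_\theta1=0,\label{eq:sym}
\end{gather}
for compact $M$. The following question is posed in \cite{Source}.

\begin{quote}
\emph{For every $n\ge2$ and every compact strongly pseudoconvex CR manifold $M$ of dimension $2n-1$, is there a pseudo-hermitian structure $\theta$ on $M$ with $Q_\theta\equiv0$?}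
\end{quote}

By \eqref{eq:law} the question asks whether the linear equation $P_\theta\Upsilon=-Q_\theta$ can be solved, and by \eqref{eq:sym} each element of the kernel of $P_\theta$ gives a necessary condition.

\begin{lemma}\label{lem:obstruction}
Let $M$ be compact and let $f\in C^\infty(M)$ satisfy $P_\theta f=0$ for one, hence every, pseudo-hermitian structure $\theta$. Then
\[
I(f)=\int_MQ_\theta f\;\theta\wedge(d\theta)^{n-1}
\]
does not depend on $\theta$. If $I(f)\ne0$, no pseudo-hermitian structure on $M$ has $Q\equiv0$.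
\end{lemma}

\begin{proof}
For $\hat\theta=e^{2\Upsilon}\theta$ we have $\hat\theta\wedge(d\hat\theta)^{n-1}=e^{2n\Upsilon}\theta\wedge(d\theta)^{n-1}$. By \eqref{eq:law} the integral for $\hat\theta$ exceeds the integral for $\theta$ by $\int_M(P_\theta\Upsilon)f\,\theta\wedge(d\theta)^{n-1}$, which is $0$ by \eqref{eq:sym}.
\end{proof}

The model for \eqref{eq:law} is the formula $e^{2\Upsilon}\hat K=K-\Delta\Upsilon$ for the Gauss curvature of a surface. On a closed connected surface the kernel of $\Delta$ consists of the constants, so the total curvature is the only obstruction to a flat conformal metric. The CR analogue of the total curvature is the \emph{total $Q$-curvature} $I(1)$, a CR invariant of $M$, and it is known to vanish for every compact $M$ when $n=2$. Further facts suggest the answer yes. For compact strongly pseudoconvex hypersurfaces in $\mathbb C^n$ a contact form with $Q\equiv0$ can be written down (Remark~\ref{rem:Cn}), and every compact embeddable strictly pseudoconvex CR $3$-manifold has one \cite{Tak}.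 The answer is nevertheless no.

\begin{theorem}\label{thm:main}
Let $n\ge3$. There are compact Riemann surfaces $\Sigma_1,\dots,\Sigma_{n-2}$ of genus at least $2$, a torus $\mathbb T$, and a positive Hermitian line bundle $L$ over $X=\mathbb T\times\Sigma_1\times\dots\times\Sigma_{n-2}$, whose curvature on the torus factor is a small perturbation of a flat K\"ahler form, such that the unit circle bundle $M\subset L^*$ carries no pseudo-hermitian structure $\theta$ with $Q_\theta\equiv0$.
\end{theorem}

\begin{theorem}\label{thm:family}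
The construction gives a smooth family $M_{\lambda,\varepsilon}$ of such circle bundles, for $(\lambda,\varepsilon)$ near a point $(\lambda_*,0)$, and a smooth curve $\lambda=\lambda(\varepsilon)$ with $\lambda(0)=\lambda_*$, such that near $(\lambda_*,0)$ the manifold $M_{\lambda,\varepsilon}$ admits $\theta$ with $Q_\theta\equiv0$ if and only if $\varepsilon=0$ or $\lambda\ne\lambda(\varepsilon)$.
\end{theorem}

Nothing is proved here for $n=2$; see Section~\ref{sec:scope}.

To prove Theorem~\ref{thm:main} we produce $M$ and $f\in\ker P_\theta$ with $I(f)\ne0$. The parameter $\lambda$ is the modulus of the torus, and $\varepsilon$ is the size of a perturbation $\varepsilon\cos x$ of the flat form, where $x$ is a periodic coordinate on the torus. On functions of $x$ the operator $P_\theta$ is an ordinary differential operator, and $Q_\theta$ is a function of $x$ (Section~\ref{sec:reduction}). For $\varepsilon=0$ we have $Q_\theta=0$, and the negative curvature of the curves $\Sigma_i$ makes the eigenvalue of $P_\theta$ on $\cos x$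 cross zero at a value $\lambda_*>0$. The perturbation creates $Q$-curvature of order $\varepsilon$ in the direction $\cos x$, and the kernel element survives the perturbation if $\lambda$ is moved along a curve $\lambda(\varepsilon)$. Section~\ref{sec:three} carries out both computations by hand for $n=3$. For general $n$ they are done by residues (Sections~\ref{sec:residues} and~\ref{sec:variation}), the curvatures are chosen in Section~\ref{sec:curvatures}, and the theorems are proved in Section~\ref{sec:proofs}.

\section{The ambient description of $P_\theta$ and $Q_\theta$}\label{sec:ambient}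

\subsection{Conformal manifolds}
In local coordinates, $Q_g$ and the coefficients of $P_g$ are universal polynomials in $g^{-1}$ and the jet of $g$. The laws \eqref{eq:law} and $P_g1=0$ hold for all metrics in dimension $2n$ \cite{Bra,GJMS}. For Riemannian metrics $P_g$ is formally self-adjoint \cite{GZ}. This extends to every signature: the coefficients of $P_g-P_g^*$ at a point are again universal polynomials in $g^{-1}$ and the jet of $g$; multiplied by a power of $\det g$ they become polynomials in the jet, and a polynomial that vanishes on the open set of positive definite $g$ vanishes identically. The volume form of $g_\theta$ is a constant times the wedge product of a fiber form with $\theta\wedge(d\theta)^{n-1}$, and integration over the fibers of $\mathcal C$ gives \eqref{eq:sym}.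

To compute $P_g$ and $Q_g$ we use ambient metrics. Let $(Z,[g])$ be a conformal manifold of dimension $2n$. The \emph{metric cone} $\mathcal N\to Z$ is the ray bundle of the points $t^2g_p$ with $p\in Z$, $t>0$. It carries the dilations $t\mapsto st$ and the tautological symmetric $2$-tensor $t^2g$, which do not depend on the choice of $g$; the function $t$, homogeneous of degree $1$, does. Let $\mathcal N$ be the hypersurface $\{\varrho=0\}$ in a manifold of dimension $2n+2$ to which the dilations extend and leave $\varrho$ invariant. A metric $\tilde g$ on this manifold is an \emph{ambient metric} if it is homogeneous of degree $2$, restricts to the tautological tensor on $T\mathcal N$, and has $\operatorname{Ric}(\tilde g)=O(\varrho^{n-1})$, where the restriction of $\varrho^{1-n}\operatorname{Ric}(\tilde g)$ to $T\mathcal N$ is the pullback of a trace-free tensor on $Z$. With $\Box$ the Laplacian of $\tilde g$, the construction of \cite{GJMS} and the theorem of \cite{FH} give, on $\mathcal N$,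
\begin{equation}\label{eq:FH}
P_gf=(-1)^nt^{2n}\Box^n\tilde f,\qquad Q_g=(-1)^{n+1}t^{2n}\Box^n\log t,
\end{equation}
where $\tilde f$ is any extension of $f$ homogeneous of degree $0$ and $t$ is extended homogeneously.

\subsection{Fefferman metrics}
For a hypersurface, the ambient metric is K\"ahler and has a potential. Let $M$ be a strongly pseudoconvex hypersurface in an open set of $\mathbb C^n$, let $\varrho$ be a defining function that is positive on the pseudoconvex side, and put
\[
J[\varrho]=(-1)^n\det\begin{pmatrix}\varrho&\varrho_{\bar j}\\ \varrho_i&\varrho_{i\bar j}\end{pmatrix}.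
\]
On $M$, $J[\varrho]$ is $|\partial\varrho|^2$ times the determinant of the Levi form of $-\varrho$, so $J[\varrho]>0$ near $M$. Starting from any such $\varrho_0$, Fefferman's algorithm \cite{Fef}
\begin{equation}\label{eq:algorithm}
\varrho_1=J[\varrho_0]^{-1/(n+1)}\varrho_0,\qquad\varrho_{k+1}=\varrho_k\Bigl(1+\frac{1-J[\varrho_k]}{(k+1)(n+1-k)}\Bigr)\quad(1\le k\le n)
\end{equation}
gives defining functions with $J[\varrho_k]=1+O(\varrho_k^{\,k})$. Let $\varrho=\varrho_{n+1}$.

Add a variable $\zeta_0\in\mathbb C\setminus0$, a local $(n+1)$-st root of the fiber coordinate of $K_M$, and let $\tilde g$ be the K\"ahler--Lorentz metric with potential $\Phi=-|\zeta_0|^2\varrho$. It is an ambient metric for the conformal class of the Fefferman metric, with cone $\mathcal N=\{\varrho=0\}$ \cite{Fef,Lee}. Indeed, the restriction of $\tilde g$ to $T\mathcal N$ is the tautological tensor of that class, and $\tilde g$ is homogeneous of degree $2$ under $\zeta_0\mapsto s\zeta_0$. Extracting $\zeta_0$ and $\bar\zeta_0$ from the rows and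 columns of the complex Hessian gives
\begin{equation}\label{eq:detJ}
\det(\Phi_{\alpha\bar\beta})=-|\zeta_0|^{2n}J[\varrho],
\end{equation}
so the Ricci form is $-i\partial\bar\partial\log J[\varrho]=O(\varrho^{n-1})$, with leading part a multiple of $\varrho^{n-1}i\,\partial\varrho\wedge\bar\partial\varrho$. On $T\mathcal N$ the corresponding symmetric tensor is $\varrho^{n-1}$ times a multiple of $\theta^2$, and $\theta^2$ is trace-free because $\theta$ is a null covector for $g_\theta$.

It remains to identify the function $t$ that belongs to a given $\theta$. Let $\tau$ be $|\zeta_0|^2$ times a positive function on the open set of $\mathbb C^n$. Then $u=\Phi/\tau$ is a defining function of $M$, negative on the pseudoconvex side; $\theta=\frac i2(\bar\partial-\partial)u|_{TM}$ is a pseudo-hermitian structure with $d\theta=i\partial\bar\partial u|_{TM}$; and $\tau^{-1}\tilde g|_{T\mathcal N}$ is a metric in the Fefferman class. On $\mathcal N$ we have $\partial\bar\partial\Phi=\tau\,\partial\bar\partial u+\partial\tau\wedge\bar\partial u+\partial u\wedge\bar\partial\tau$.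 Hence, on vectors that project to the holomorphic tangent space of $M$, the metric $\tau^{-1}\tilde g$ is a universal multiple of the Levi form of $\theta$, and so is $g_\theta$. The two metrics are conformal, so $\tau^{-1}\tilde g|_{T\mathcal N}$ is a universal multiple of $g_\theta$, and $\tau$ is a universal multiple of $t^2$. On functions, $\Box$ is a constant multiple of the K\"ahler Laplacian $\tilde\Delta=\tilde g^{\alpha\bar\beta}\partial_\alpha\partial_{\bar\beta}$. Therefore \eqref{eq:FH} becomes, with a constant $c\ne0$ that depends only on $n$,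
\begin{equation}\label{eq:PQ}
P_\theta f=c\,\tau^n\tilde\Delta^n\tilde f\big|_{\mathcal N},\qquad Q_\theta=-\frac c2\,\tau^n\tilde\Delta^n\log\tau\big|_{\mathcal N}.
\end{equation}

\begin{remark}\label{rem:Cn}
The operator $\tilde\Delta$ annihilates pluriharmonic functions. If $M$ is a compact strongly pseudoconvex hypersurface in $\mathbb C^n$, the algorithm \eqref{eq:algorithm} runs globally, and $\tau=|\zeta_0|^2$ gives a pseudo-hermitian structure with $Q_\theta\equiv0$, because $\log|\zeta_0|^2$ is pluriharmonic. Also, real parts of functions holomorphic near $M$ lie in $\ker P_\theta$, so the kernel can be much larger than the constants.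
\end{remark}

\section{The circle bundles and the reduction to two variables}\label{sec:reduction}

\subsection{The family $M_{\lambda,\varepsilon}$}
Let $n\ge3$ and let $a_1,\dots,a_{n-2}$ be negative rational numbers, to be chosen in Section~\ref{sec:curvatures}. Write $(n+1)a_i=-m_i/d_i$ with positive integers $m_i,d_i$. Let $\Sigma_i$ be a compact Riemann surface of genus $m_i+1$ with a K\"ahler form $\omega_i$ of constant curvature and $\int\omega_i=4\pi d_i$. The Ricci form has integral $2\pi\chi(\Sigma_i)=-4\pi m_i$, so $\operatorname{Ric}(\omega_i)=(n+1)a_i\omega_i$. In a local coordinate $y_i$ there is a potential, $\omega_i=i\partial\bar\partial\varphi_i$, with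
\begin{equation}\label{eq:liouville}
\partial_{y_i}\partial_{\bar y_i}\varphi_i=e^{-(n+1)a_i\varphi_i}.
\end{equation}
Indeed, for any potential the function $\log\partial_{y_i}\partial_{\bar y_i}\varphi_i+(n+1)a_i\varphi_i$ is harmonic, and subtracting it, divided by $(n+1)a_i\neq0$, from $\varphi_i$ gives \eqref{eq:liouville}.

The curvature form of a Hermitian line bundle is $i\partial\bar\partial\phi$, where $|e|^2=e^{-\phi}$ for a local holomorphic frame $e$; on a curve its integral is $2\pi$ times the degree. Let $L_i\to\Sigma_i$ have degree $2d_i$. The curvature form of any metric on $L_i$ differs from $\omega_i$ by $i\partial\bar\partial$ of a global function, so $L_i$ has a metric with curvature form $\omega_i$. This is where the rationality of $a_i$ is used. Multiplying a local frame by the exponential of a holomorphic function, we may assume $\phi=\varphi_i$.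

For $\lambda>0$ and $|\varepsilon|<1$ let $\mathbb T_\lambda=\mathbb C/(\pi\mathbb Z+i\lambda\mathbb Z)$ with coordinate $w$, and put
\[
x=2\operatorname{Re}w,\qquad r_0(x)=1+\varepsilon\cos x,\qquad\varphi_0(x)=\lambda^{-1}\bigl(\tfrac12x^2-\varepsilon\cos x\bigr),
\]
so that $\omega_0=i\partial\bar\partial\varphi_0=\lambda^{-1}r_0\,i\,dw\wedge d\bar w$ is a K\"ahler form on $\mathbb T_\lambda$ with $\int\omega_0=2\pi$ for all $\lambda,\varepsilon$. The maps
\[
(w,\zeta)\mapsto(w+i\lambda,\zeta),\qquad(w,\zeta)\mapsto\bigl(w+\pi,\ e^{-2\pi w/\lambda-\pi^2/\lambda}\zeta\bigr)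
\]
of $\mathbb C^2$ commute and preserve $|\zeta|^2e^{\varphi_0(x)}$. The quotient is the dual $L_0^*$ of a Hermitian line bundle $L_0\to\mathbb T_\lambda$ with curvature form $\omega_0$, and it depends smoothly on $(\lambda,\varepsilon)$.

Let $L$ be the tensor product of the pullbacks of $L_0,\dots,L_{n-2}$ to $X=\mathbb T_\lambda\times\Sigma_1\times\dots\times\Sigma_{n-2}$; its curvature form is $\omega=\omega_0+\sum_i\omega_i>0$. Here and below sums and products over $i$ run from $1$ to $n-2$. Let $\ell$ be the logarithm of the squared norm on $L^*\setminus0$; in the frames above, with fiber coordinate $\zeta_1$, it is $\ell=\log|\zeta_1|^2+\varphi_0+\sum_i\varphi_i$. Put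
\[
M=M_{\lambda,\varepsilon}=\{\ell=0\},\qquad\theta=\tfrac i2(\bar\partial-\partial)\ell\big|_{TM},\qquad d\theta=\omega.
\]
Then $M$ is compact, of dimension $2n-1$, and strongly pseudoconvex, with pseudoconvex side $\ell<0$. On each fiber $\theta=d\arg\zeta_1$, and $\omega_0=\lambda^{-1}r_0\,dx\wedge d\operatorname{Im}w$, so for $2\pi$-periodic $b$
\begin{equation}\label{eq:volume}
\int_Mb(x)\,\theta\wedge(d\theta)^{n-1}=c'\int_0^{2\pi}b\,r_0\,dx,\qquad c'=2\pi(n-1)!\prod_i4\pi d_i .
\end{equation}
From now on $P=P_{\lambda,\varepsilon}$ and $Q=Q_{\lambda,\varepsilon}$ belong to this $\theta$.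

\subsection{The reduced operators}
The curves enter all later computations only through the polynomial
\[
V(z)=\prod_i(1+a_iz)=\sum_{j=0}^{n-2}v_jz^j,\qquad v_0=1 .
\]

\begin{proposition}\label{prop:reduction}
There are smooth functions $r>0$ and $\kappa$ of $(z,x)\in\mathbb R^2$, defined near $z=0$, with the following properties. Put $\Theta=1-z\kappa$, $\Psi=\Theta rV$,
\begin{equation}\label{eq:Dk}
D_kG=-z\Theta G_{zz}+\bigl[n+1+2(k-1)\Theta\bigr]G_z+k(k-1)\kappa G+\frac\lambda rG_{xx},
\end{equation}
and $\mathcal DG=(D_{-(n-1)}\cdots D_{-2}D_{-1}G)|_{z=0}$. Then, for $f=f(x)$,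
\begin{equation}\label{eq:PQred}
Pf=c\,\mathcal DD_0f,\qquad Q=\frac c2\,\mathcal D\kappa .
\end{equation}
Moreover $r(0,x)=r_0(x)$ and
\begin{equation}\label{eq:MA}
z\Psi_z=(n+1)(\Psi-rV)+O(z^{n+1}),\qquad(n+1)r_z=-\lambda(\log\Theta r)_{xx}+O(z^{n+1}).
\end{equation}
\end{proposition}

\begin{proof}
\emph{Step 1: a potential in three real variables.} Use the holomorphic coordinates $w^1=\log\zeta_1$, $w$, $y_i$ on $L^*\setminus0$, and $w^0=\log\zeta_0$. We want to eliminate the $y_i$. The determinant of the ambient metric will contain the factor $\prod_i\partial_{y_i}\partial_{\bar y_i}\varphi_i=e^{-(n+1)\sum a_i\varphi_i}$, and by \eqref{eq:detJ} this factor can be absorbed into $|\zeta_0|^{2(n+1)}$. So put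
\[
s=2\operatorname{Re}w^0,\qquad S=s+\sum_ia_i\varphi_i,\qquad T=2\operatorname{Re}w^1+\sum_i\varphi_i,
\]
so that $\ell=T+\varphi_0(x)$, and consider potentials $\Phi=e^SF(T,x)$, that is, $\varrho=-e^{\sum a_i\varphi_i}F$.

The forms $\partial S=dw^0+\sum a_i\partial\varphi_i$, $\partial T=dw^1+\sum\partial\varphi_i$, $\partial x=dw$, $dy_i$ are a coframe obtained from the coordinate coframe by a triangular matrix of determinant $1$. Since $\partial\bar\partial S=\sum a_i\partial\bar\partial\varphi_i$, $\partial\bar\partial T=\sum\partial\bar\partial\varphi_i$ and $\partial\bar\partial x=0$, a function $u(S,T,x)$ has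
\[
\partial\bar\partial u=\sum_{\alpha,\beta\in\{S,T,x\}}u_{\alpha\beta}\,\partial\alpha\wedge\bar\partial\beta+\sum_i(u_T+a_iu_S)\,\partial\bar\partial\varphi_i,
\]
which is block diagonal in this coframe. With $w^0$ in place of $\zeta_0$, the right side of \eqref{eq:detJ} becomes $-e^{(n+1)s}J[\varrho]$. Let $\operatorname{Hess}\Phi=(\Phi_{\alpha\beta})$ be the real Hessian in $(S,T,x)$, let $(\Phi^{\alpha\beta})$ be its inverse, and put $\xi_i=\Phi_T+a_i\Phi_S$. Taking the determinant of $\partial\bar\partial\Phi$, and the trace of $\partial\bar\partial u$ with respect to it, we get from \eqref{eq:liouville}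
\begin{equation}\label{eq:toric}
\det\operatorname{Hess}\Phi\cdot\prod_i\xi_i=-e^{(n+1)S}J[\varrho],\qquad\tilde\Delta u=\Phi^{\alpha\beta}u_{\alpha\beta}+\sum_i\frac{u_T+a_iu_S}{\xi_i}.
\end{equation}
The left side of the first identity is $e^{3S}e^{(n-2)S}$ times a function of $(T,x)$, so $J[\varrho]$ depends on $(T,x)$ only. For $F=\ell$,
\[
\det\operatorname{Hess}\Phi=e^{3S}\det\begin{pmatrix}\ell&1&\varphi_0'\\1&0&0\\ \varphi_0'&0&\varphi_0''\end{pmatrix}=-e^{3S}\varphi_0'',\qquad\xi_i=e^S(1+a_i\ell),
\]
and $J=\varphi_0''V(\ell)>0$ near $M$. Start \eqref{eq:algorithm} at $\varrho_0=-e^{\sum a_i\varphi_i}\ell$. Each step multiplies by a positive function of $(T,x)$, the same in all charts. We obtain $F$, a positive multiple of $\ell$, with $F_T>0$ near $\ell=0$ and $J[\varrho]=1+O(F^{n+1})$.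

\emph{Step 2: moment coordinates.} The function $F$ is not explicit, so neither is $\Phi^{\alpha\beta}$. But the inverse Hessian contracts against the first derivatives of $\Phi$ in a trivial way, and this suggests using them as coordinates. Put
\[
\nu=\Phi_S=\Phi,\qquad\mu=\Phi_T>0,\qquad z=\frac\nu\mu=\frac F{F_T},\qquad\kappa=\frac{\Phi_{TT}}\mu=\frac{F_{TT}}{F_T}.
\]
The Hessian of $\Phi$ in $(S,T)$ is $H=\left(\begin{smallmatrix}\nu&\mu\\ \mu&\mu\kappa\end{smallmatrix}\right)$, with $\det H=-\mu^2\Theta\ne0$ near $\mathcal N=\{\nu=0\}$, so $(\nu,\mu,x)$ are coordinates in place of $(S,T,x)$. Let $q=1/\Phi^{xx}=\det\operatorname{Hess}\Phi/\det H$ and define $r$ by $q=\mu r/\lambda$. The functions $z,\kappa,r$ depend on $(T,x)$ only, and $\partial z/\partial T=1-FF_{TT}/F_T^2=\Theta\ne0$, so $\kappa$ and $r$ are functions of $(z,x)$.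

Let $\langle\,,\rangle$ be the form $\Phi^{\alpha\beta}$ on covectors. Since $d\nu$ and $d\mu$ have components $\Phi_{S\alpha}$ and $\Phi_{T\alpha}$,
\[
\langle d\nu,d\nu\rangle=\nu,\quad\langle d\nu,d\mu\rangle=\mu,\quad\langle d\mu,d\mu\rangle=\mu\kappa,\quad\langle d\nu,dx\rangle=\langle d\mu,dx\rangle=0,\quad\langle dx,dx\rangle=\frac1q.
\]
By \eqref{eq:toric}, $\tilde\Delta x=0$, $\tilde\Delta\nu=\tilde\Delta\Phi=3+(n-2)$, and
\[
\tilde\Delta\mu=\Phi^{\alpha\beta}\Phi_{\alpha\beta T}+\sum_i\frac{\partial_T\xi_i}{\xi_i}=\partial_T\log\Bigl|\det\operatorname{Hess}\Phi\prod_i\xi_i\Bigr|=\partial_T\log J=O(z^n).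
\]
The chain rule now gives $\tilde\Delta=\Delta'+O(z^n)\partial_\mu$ with
\[
\Delta'u=\nu u_{\nu\nu}+2\mu u_{\nu\mu}+\mu\kappa u_{\mu\mu}+(n+1)u_\nu+\frac\lambda{\mu r}u_{xx}.
\]
Both operators map $O(\nu^j)$ to $O(\nu^{j-1})$ for $j\ge1$. Hence $\tilde\Delta^nu-\Delta'^{\,n}u=\sum_{j=0}^{n-1}\tilde\Delta^j(\tilde\Delta-\Delta')\Delta'^{\,n-1-j}u=O(\nu)$, and $\Delta'$ may replace $\tilde\Delta$ in \eqref{eq:PQ}. For $u=\mu^kG(z,x)$,
\begin{gather*}
u_\nu=\mu^{k-1}G_z,\qquad u_{\nu\nu}=\mu^{k-2}G_{zz},\qquad u_{\nu\mu}=\mu^{k-2}\bigl((k-1)G_z-zG_{zz}\bigr),\\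
u_{\mu\mu}=\mu^{k-2}\bigl(k(k-1)G-2(k-1)zG_z+z^2G_{zz}\bigr),
\end{gather*}
and collecting terms gives $\Delta'(\mu^kG)=\mu^{k-1}D_kG$. The function $\mu$ is $|\zeta_0|^2$ times a positive function, and $\Phi/\mu=z=\ell(1+O(\ell))$ because $\partial z/\partial T=1$ on $M$. So our $\theta$ corresponds to $\tau=\mu$. Since $\Delta'\log\mu=-\mu^{-1}\kappa$, formula \eqref{eq:PQ} gives \eqref{eq:PQred}.

\emph{Step 3: the Monge--Amp\`ere equation.} We have $\xi_i=\mu(1+a_iz)$ and $\det\operatorname{Hess}\Phi=-\mu^3\Theta r/\lambda$, so the first identity in \eqref{eq:toric} reads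
\begin{equation}\label{eq:logMA}
(n+1)\log\mu+\log|\Psi|=\log\lambda+(n+1)S+O(z^{n+1}).
\end{equation}
To eliminate $S$ we need its derivatives in the coordinates $(\nu,\mu,x)$. The upper left entry of $H^{-1}$ gives $S_\nu=-\kappa/(\mu\Theta)$. For the $x$-derivatives let $\Phi^*=\nu S+\mu T-\Phi$ be the partial Legendre transform; $d\Phi^*=S\,d\nu+T\,d\mu-\Phi_x\,dx$. The vector $\partial_x$ at fixed $(\nu,\mu)$ has $(S,T,x)$-components $(S_x,T_x,1)$, and $\operatorname{Hess}\Phi$ maps it to $(0,0,\partial_x\Phi_x)$; applying the inverse shows $\partial_x\Phi_x=q$. So $\Phi^*_{xx}=-q$, and differentiating in $\nu$ gives $S_{xx}=-q_\nu=-r_z/\lambda$. At $\nu=0$ we have $\Phi^*=\mu T=-\mu\varphi_0(x)$, so $q=\mu\varphi_0''$ and $r(0,x)=r_0(x)>0$.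

Apply $\mu\partial_\nu$ to \eqref{eq:logMA}: $\Psi_z/\Psi=-(n+1)\kappa/\Theta+O(z^n)$. Multiplying by $z\Psi=z\Theta rV$ and using $z\kappa=1-\Theta$ gives the first equation in \eqref{eq:MA}. Applying $\partial_x^2$ to \eqref{eq:logMA} gives $(\log\Theta r)_{xx}=(n+1)S_{xx}+O(z^{n+1})$, which is the second.
\end{proof}

For a series $G$ in $z$ we write $G_j$ or $[z^j]G$ for the coefficient of $z^j$. In coefficients, \eqref{eq:MA} says
\begin{equation}\label{eq:recursion}
(n+1-j)\Psi_j=(n+1)(rV)_j,\qquad(n+1)(j+1)r_{j+1}=-\lambda\,\partial_x^2(\log\Theta r)_j\qquad(0\le j\le n).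
\end{equation}
Given $r_0,\dots,r_j$, the first equation gives $\Psi$, hence $\Theta=\Psi/(rV)$, modulo $z^{j+1}$, and the second gives $r_{j+1}$. So \eqref{eq:recursion} determines $r$ modulo $z^{n+2}$, $\Theta$ modulo $z^{n+1}$ and $\kappa$ modulo $z^n$. By induction these coefficients are $2\pi$-periodic and even in $x$, and smooth in $(x,\lambda,\varepsilon)$. Each $D_k$ maps $O(z^j)$ to $O(z^{j-1})$, so $\mathcal DG$ depends only on $G$, $r$ and $\kappa$ modulo $z^n$. We may therefore replace $r$ and $\kappa$ by their Taylor polynomials of degrees $n+1$ and $n-1$ without changing \eqref{eq:PQred} or \eqref{eq:MA}, and from now on we compute with formal power series in $z$ whose coefficients are periodic in $x$ and smooth in $(x,\lambda,\varepsilon)$. In particular: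
\begin{itemize}
\item $Q_{\lambda,\varepsilon}$ is a smooth function of $(x,\lambda,\varepsilon)$, even in $x$;
\item on functions of $x$, $P_{\lambda,\varepsilon}$ is an ordinary differential operator of order $2n$ with coefficients smooth in $(x,\lambda,\varepsilon)$ and leading term $c(\lambda/r_0)^n\partial_x^{2n}$; it commutes with $x\mapsto-x$, annihilates constants, and is symmetric with respect to $r_0\,dx$ by \eqref{eq:sym} and \eqref{eq:volume}.
\end{itemize}

\section{The flat torus and the linearized equations}\label{sec:linear}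

Let $\mathcal A=z\partial_z-(n+1)$, which multiplies $z^j$ by $-(n+1-j)$. For $\varepsilon=0$ nothing in \eqref{eq:recursion} depends on $x$, so $r=1$, and $\Psi,\Theta,\kappa$ agree, modulo $z^{n+1},z^{n+1},z^n$, with
\begin{equation}\label{eq:background}
\mathring\Psi=\sum_{j=0}^{n-2}\frac{n+1}{n+1-j}v_jz^j,\qquad\mathring\Theta=\frac{\mathring\Psi}V,\qquad\mathring\kappa=\frac{V-\mathring\Psi}{zV}.
\end{equation}
We have $\mathcal A\mathring\Psi=-(n+1)V$ exactly, and $V\mathring\kappa$ is a polynomial of degree at most $n-3$. On functions $G(z)\cos jx$ the operator $D_k$ acts, to the relevant order, as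
\[
D_k^\Lambda G=-z\mathring\Theta G''+\bigl[n+1+2(k-1)\mathring\Theta\bigr]G'+k(k-1)\mathring\kappa G-\Lambda G,\qquad\Lambda=j^2\lambda .
\]
We allow any real $\Lambda$ and put $\mathcal D^\Lambda G=(D^\Lambda_{-(n-1)}\cdots D^\Lambda_{-1}G)(0)$.

\begin{lemma}\label{lem:linear}
The $\varepsilon$-derivatives at $\varepsilon=0$ of $r$, $\Psi$, $\kappa$ have the form $\dot r(z)\cos x$, $\dot\Psi(z)\cos x$, $\dot\kappa(z)\cos x$. Put $\eta=\lambda\dot\Psi/(n+1)$ and $\sigma=zV\dot\kappa$. Then $\dot r_0=1$, and modulo $z^{n+1}$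
\begin{equation}\label{eq:linear}
\mathring\Psi\,\dot r'=\eta,\qquad\mathcal A\eta=-\lambda V\dot r,\qquad\mathcal A\sigma=z\eta .
\end{equation}
Thus $\eta_j=\lambda(V\dot r)_j/(n+1-j)$ and $\sigma_j=-\eta_{j-1}/(n+1-j)$ for $j\le n$, with $\sigma_0=0$.
\end{lemma}

\begin{proof}
Differentiate \eqref{eq:recursion} at $\varepsilon=0$. The coefficients of the differentiated equations do not depend on $x$, the derivative of $r_0$ is $\cos x$, and $\partial_x^2$ preserves multiples of $\cos x$; induction on $j$ gives the first claim. The first equation of \eqref{eq:MA} is linear in $(\Psi,r)$ and gives $\mathcal A\dot\Psi=-(n+1)V\dot r$. In the second, $\log\Theta r=\log\Psi-\log V$ has derivative $(\dot\Psi/\mathring\Psi)\cos x$, so $(n+1)\dot r'=\lambda\dot\Psi/\mathring\Psi$. Finally, differentiating $\Psi=(1-z\kappa)rV$ gives $\sigma=\mathring\Psi\dot r-\dot\Psi$, and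
\[
\mathcal A\sigma=(\mathcal A\mathring\Psi)\dot r+z\mathring\Psi\dot r'-\mathcal A\dot\Psi=-(n+1)V\dot r+z\eta+(n+1)V\dot r .\qedhere
\]
\end{proof}

\section{The case $n=3$ by hand}\label{sec:three}

Let $n=3$ and $V=1+az$. Then $\mathring\Psi=1+\frac43az$ and
\[
\mathring\kappa=-\frac a{3(1+az)}=-\frac a3+\frac{a^2}3z-\frac{a^3}3z^2+\cdots .
\]
For general $\varepsilon$, since $4-4\Theta=4z\kappa$,
\[
D_{-1}G=-z\Theta G_{zz}+4z\kappa G_z+2\kappa G+\tfrac\lambda rG_{xx},\qquad D_{-2}G'|_{z=0}=-2G'_1+6\kappa_0G'_0+\tfrac\lambda{r_0}\partial_x^2G'_0,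
\]
where $G'$ denotes a second series, here always $D_{-1}G$.

\emph{The spectrum for $\varepsilon=0$.} The series $G'=D_{-1}^\Lambda G$ has $G'_0=-(\frac23a+\Lambda)G_0$ and $G'_1=-2G_2-(2a+\Lambda)G_1+\frac23a^2G_0$. Inserting these into $-2G_1'-(2a+\Lambda)G_0'$,
\begin{equation}\label{eq:D3}
\mathcal D^\Lambda G=4G_2+2(2a+\Lambda)G_1+\Lambda\bigl(\Lambda+\tfrac83a\bigr)G_0 .
\end{equation}
Since $D_0^\Lambda1=-\Lambda$, and by \eqref{eq:D3} with $\Lambda=0$ and $G=\mathring\kappa$,
\[
P_{\lambda,0}\cos jx=-c\,\Lambda^2\bigl(\Lambda+\tfrac83a\bigr)\cos jx\quad(\Lambda=j^2\lambda),\qquad Q_{\lambda,0}=\tfrac c2\bigl(-\tfrac43a^3+\tfrac43a^3\bigr)=0 .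
\]
For $a<0$ the eigenvalue on $\cos x$ changes sign at $\lambda_*=-\frac83a>0$, while the eigenvalues on $\cos jx$, $j\ge2$, are nonzero there. For $a\ge0$ the formula has no such zero.

\emph{The first variation of $Q$.} For $G=\kappa$,
\[
G'_0=2\kappa_0^2+\tfrac\lambda{r_0}\partial_x^2\kappa_0,\qquad G'_1=-2\kappa_2+8\kappa_0\kappa_1+\tfrac\lambda{r_0}\partial_x^2\kappa_1-\tfrac{\lambda r_1}{r_0^2}\partial_x^2\kappa_0 .
\]
At $\varepsilon=0$ all $x$-derivatives vanish, so the variation of $r$ in these formulas does not contribute. The $\varepsilon$-derivatives of $G_0',G_1'$ are $\cos x$ times $\dot G'_0=-(\frac43a+\lambda)\dot\kappa_0$ and $\dot G'_1=-2\dot\kappa_2-(\frac83a+\lambda)\dot\kappa_1+\frac83a^2\dot\kappa_0$, and $G_0'=\frac29a^2$ at $\varepsilon=0$. So the derivative of $\mathcal D\kappa$ is $\cos x$ times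
\begin{equation}\label{eq:var3}
-2\dot G'_1+\tfrac43a^2\dot\kappa_0-(2a+\lambda)\dot G'_0=4\dot\kappa_2+\bigl(2\lambda+\tfrac{16}3a\bigr)\dot\kappa_1+\bigl(\lambda^2+\tfrac{10}3a\lambda-\tfrac43a^2\bigr)\dot\kappa_0 .
\end{equation}
Lemma~\ref{lem:linear} gives in turn $\eta_0=\dot r_1=\frac\lambda4$; $\eta_1=\frac\lambda3(a+\frac\lambda4)$; $2\dot r_2=\eta_1-\frac43a\dot r_1=\frac{\lambda^2}{12}$; $\eta_2=\frac\lambda2(\frac{\lambda^2}{24}+\frac{a\lambda}4)$. Then $\sigma_1=-\eta_0/3$, $\sigma_2=-\eta_1/2$, $\sigma_3=-\eta_2$, and $\dot\kappa_j=\sigma_{j+1}-a\dot\kappa_{j-1}$ gives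
\[
\dot\kappa_0=-\frac\lambda{12},\qquad\dot\kappa_1=-\frac{\lambda^2}{24}-\frac{a\lambda}{12},\qquad\dot\kappa_2=-\frac{\lambda^3}{48}-\frac{a\lambda^2}{12}+\frac{a^2\lambda}{12}.
\]
In \eqref{eq:var3} the coefficient of $\lambda^3$ is $-\frac1{12}-\frac1{12}-\frac1{12}=-\frac14$, that of $a\lambda^2$ is $-\frac13-(\frac16+\frac29)-\frac5{18}=-1$, and that of $a^2\lambda$ is $\frac13-\frac49+\frac19=0$. Therefore
\[
Q_{\lambda,\varepsilon}=-\tfrac c8\,\varepsilon\,\lambda^2(\lambda+4a)\cos x+O(\varepsilon^2).
\]

To first order in $\varepsilon$, the equation $P\Upsilon=-Q$ is solved by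
\[
\Upsilon=-\frac\varepsilon8\,\frac{\lambda+4a}{\lambda+\frac83a}\cos x,
\]
and this has a pole at $\lambda_*$ because $4\ne\frac83$. For instance, $a=-\frac14$ corresponds to a curve of genus $2$ with a bundle of degree $2$, and $\lambda_*=\frac23$. The pole is not yet a proof: for $\varepsilon\ne0$ and $\lambda=\lambda_*$ the small eigenvalue of $P$ need not be zero. But it crosses zero transversally in $\lambda$, so it still vanishes at a nearby $\lambda(\varepsilon)$; this is Section~\ref{sec:proofs}. For general $n$ we need the polynomials that replace $\lambda+\frac83a$ and $\lambda^2(\lambda+4a)$, a simple positive zero $\lambda_*$ of the first with no zero at $j^2\lambda_*$, $j\ge2$, and the nonvanishing of the second at $\lambda_*$.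

\section{Residue formulas and the spectrum of $P_{\lambda,0}$}\label{sec:residues}

For large $n$ the product of $n-1$ operators in $\mathcal D$ cannot be expanded directly. Instead we use that $\tilde f$ in \eqref{eq:PQ} is an arbitrary extension: $\mathcal D$ annihilates $D_0m$ for $m=O(z)$, and this almost determines $\mathcal D$. Put
\[
\gamma=(-1)^{n-1}\bigl((n-1)!\bigr)^2 .
\]

\begin{lemma}\label{lem:normal}
\begin{enumerate}
\item[(a)] $\mathcal DD_0m=0$ for every $m=O(z)$.
\item[(b)] Every series $G$ can be written $G=D_0m+b(x)z^{n-1}+O(z^n)$ with $m=O(z)$.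
\item[(c)] $\mathcal D(b(x)z^{n-1})=\gamma b$.
\end{enumerate}
The same holds for $D_k^\Lambda$, $\mathcal D^\Lambda$ and series with constant coefficients.
\end{lemma}

\begin{proof}
From \eqref{eq:Dk}, $D_k(zG)=zD_kG-2z\Theta G_z+[n+1+2(k-1)\Theta]G$ and $D_k-D_{k-1}=2\Theta\partial_z+2(k-1)\kappa$. As $z\kappa+\Theta=1$,
\[
D_k(zG)=zD_{k-1}G+(n+2k-1)G .
\]
By induction on $j$,
\[
D_{-j}\cdots D_{-1}D_0(zG)=zD_{-j-1}\cdots D_{-1}G+\sum_{l=0}^j(n-1-2l)\;D_{-j}\cdots D_{-1}G .
\]
For $j=n-1$ the sum is $n(n-1)-n(n-1)=0$, which proves (a). Since $\Theta=1+O(z)$,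
\begin{equation}\label{eq:indicial}
D_k(bz^j)=j(n-j+2k)\,bz^{j-1}+O(z^j).
\end{equation}
For $k=0$ the factor $j(n-j)$ is nonzero for $1\le j\le n-1$, so the coefficients of $z^0,\dots,z^{n-2}$ in $G$ can be removed one after the other; this is (b). In (c), $D_{-l}$ acts on $z^{n-l}$ with factor $-(n-l)l$, and $\prod_{l=1}^{n-1}(-(n-l)l)=\gamma$. The last term of \eqref{eq:Dk} was used only as an operator that commutes with $z$ and does not depend on $k$, so the proof applies to $D_k^\Lambda$.
\end{proof}

Consequently, a linear expression in $G$ modulo $z^n$ agrees with $\mathcal D$ once it vanishes on $D_0(O(z))$ and is correct on $bz^{n-1}$. Such expressions come from the divergence form of $D_0$: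
\begin{align}
rVD_0m&=-z^n(z^{1-n}\Psi m_z)_z+\lambda Vm_{xx}+O(z^{n+1}),\label{eq:div}\\
VD_0^\Lambda m&=-z^n(z^{1-n}\mathring\Psi m')'-\Lambda Vm .\label{eq:div0}
\end{align}
In \eqref{eq:div} the terms in $m_{zz}$ and $m_{xx}$ agree by \eqref{eq:Dk}, and the coefficient of $m_z$ on the right is $-z\Psi_z+(n-1)\Psi=(n+1)rV-2\Psi+O(z^{n+1})$ by \eqref{eq:MA}. The same computation with $\mathcal A\mathring\Psi=-(n+1)V$ gives \eqref{eq:div0} without error term. Let $\operatorname{Res}$ be the coefficient of $z^{-1}$ in a formal Laurent series. It vanishes on derivatives, so $\operatorname{Res}G_1'G_2=-\operatorname{Res}G_1G_2'$.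

\begin{lemma}\label{lem:total}
$\int_0^{2\pi}Q_{\lambda,\varepsilon}\,r_0\,dx=0$; that is, the total $Q$-curvature of $M_{\lambda,\varepsilon}$ is zero.
\end{lemma}

\begin{proof}
We claim that $\int_0^{2\pi}(\mathcal DG)\,r_0\,dx=\gamma\int_0^{2\pi}[z^{n-1}](rVG)\,dx$ for all $G$. Both sides depend on $G$ modulo $z^n$, and both equal $\gamma\int br_0\,dx$ for $G=bz^{n-1}$. For $G=D_0m$ with $m=O(z)$ the left side vanishes by Lemma~\ref{lem:normal}(a), and by \eqref{eq:div} the integrand on the right is $-\operatorname{Res}(z^{1-n}\Psi m_z)_z+\lambda\partial_x^2[z^{n-1}](Vm)$, with integral $0$. Lemma~\ref{lem:normal}(b) proves the claim.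

Take $G=\kappa$. By \eqref{eq:MA}, $rV\kappa=(rV-\Psi)/z=-\Psi_z/(n+1)+O(z^n)$, so by \eqref{eq:recursion} $[z^{n-1}](rV\kappa)=-n\Psi_n/(n+1)=-n(rV)_n$. Since $\deg V\le n-2$, $(rV)_n=\sum_{j=2}^nv_{n-j}r_j$, and each $r_j$ with $j\ge1$ is a second derivative by \eqref{eq:recursion}, with integral $0$.
\end{proof}

\begin{remark}
The kernel elements of Remark~\ref{rem:Cn} give no obstruction on $M_{\lambda,\varepsilon}$. If $f$ is the real part of a function holomorphic near $M$ in $L^*$, its fiber average is the real part of the constant Laurent coefficient, a holomorphic function on $X$, hence a constant; $Q$ and the volume form are invariant under rotation of the fibers, so $I(f)$ is a multiple of $I(1)=0$.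
\end{remark}

For $\varepsilon=0$ we can do better than an integrated formula, using a solution of the homogeneous equation as integrating factor. By \eqref{eq:indicial} there is a unique polynomial $h=h_\Lambda=\sum_{j<n}h_jz^j$ with $h_0=1$ and $D_0^\Lambda h=O(z^{n-1})$.

\begin{lemma}\label{lem:residue}
$\mathcal D^\Lambda G=\gamma\,[z^{n-1}](Vh_\Lambda G)$ for every series $G(z)$.
\end{lemma}

\begin{proof}
Both sides depend on $G$ modulo $z^n$ and equal $\gamma$ for $G=z^{n-1}$. For $G=D_0^\Lambda m$ with $m=O(z)$, two integrations by parts in \eqref{eq:div0} give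
\[
[z^{n-1}](VhD_0^\Lambda m)=\operatorname{Res}z^{-n}hVD_0^\Lambda m=\operatorname{Res}z^{-n}mVD_0^\Lambda h=0,
\]
because $mD_0^\Lambda h=O(z^n)$. Lemma~\ref{lem:normal} finishes the proof.
\end{proof}

Give $\Lambda$ and $\lambda$ weight $1$ and $v_j$ weight $j$, and write $v=(v_1,\dots,v_{n-2})$. The formulas for $\mathring\Psi$, $h$ and the series below make sense for every $v\in\mathbb R^{n-2}$.

\begin{proposition}\label{prop:spectrum}
We have $Q_{\lambda,0}=0$, and $[z^{n-1}](Vh_\Lambda)=\Lambda\,p(\Lambda,v)$ for a polynomial $p$, homogeneous of weight $n-2$, such that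
\begin{equation}\label{eq:spectrum}
P_{\lambda,0}\cos jx=-c\gamma\,\Lambda^2p(\Lambda,v)\cos jx,\qquad\Lambda=j^2\lambda .
\end{equation}
The coefficients of $\Lambda^{n-2}$ and of $v_{n-2}$ in $p$ are
\[
A=\frac1{((n-1)!)^2},\qquad B=\frac{5n-7}{3(n-1)^2}.
\]
\end{proposition}

By weight, $A\Lambda^{n-2}$ is the full leading term of $p$ in $\Lambda$, and $v_{n-2}$ occurs in $p$ only through $Bv_{n-2}$.

\begin{proof}
For $\Lambda=0$ we have $h=1$, so $Q_{\lambda,0}=\frac c2\gamma[z^{n-1}](V\mathring\kappa)=0$, since $\deg V\mathring\kappa\le n-3$. Expanded, the equation for $h$ is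
\begin{equation}\label{eq:hODE}
-z\mathring\Psi h''+\bigl[(n+1)V-2\mathring\Psi\bigr]h'-\Lambda Vh=O(z^{n-1}).
\end{equation}
Its $z^{j-1}$-coefficient expresses $j(n-j)h_j$ through the products $v_lh_{j-l}$, $l\ge1$, and $\Lambda v_lh_{j-1-l}$, $l\ge0$. So $h_j$ is a polynomial of weight $j$, and $[z^{n-1}](Vh)$ has weight $n-1$. It vanishes for $\Lambda=0$ because $\deg V\le n-2$, so it is divisible by $\Lambda$. Formula \eqref{eq:spectrum} follows from \eqref{eq:PQred}, $D_0^\Lambda1=-\Lambda$ and Lemma~\ref{lem:residue}.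

For $V=1$, \eqref{eq:hODE} reads $j(n-j)h_j=\Lambda h_{j-1}$, so
\begin{equation}\label{eq:hflat}
h_j=\Lambda^j\,\frac{(n-1-j)!}{j!\,(n-1)!}\qquad(V=1),
\end{equation}
and $h_{n-1}=A\Lambda^{n-1}$. For $B$ take $V=1+v_{n-2}z^{n-2}$, so $\mathring\Psi=1+\frac{n+1}3v_{n-2}z^{n-2}$, and write $h=1+\Lambda h^{(1)}+O(\Lambda^2)$. By \eqref{eq:div0}, $Y=\mathring\Psi(h^{(1)})'$ satisfies $(n-1)Y-zY'=V$ modulo $z^{n-1}$, so $Y=\frac1{n-1}+v_{n-2}z^{n-2}$ modulo $z^{n-1}$. Dividing by $\mathring\Psi$ changes the coefficient of $v_{n-2}z^{n-2}$ to $1-\frac{n+1}{3(n-1)}=\frac{2(n-2)}{3(n-1)}$, and therefore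
\begin{equation}\label{eq:h1}
h^{(1)}=\frac z{n-1}+\frac{2(n-2)}{3(n-1)^2}\,v_{n-2}z^{n-1}.
\end{equation}
Then $Bv_{n-2}=[z^{n-1}](Vh^{(1)})$ gives $B=\frac{2(n-2)}{3(n-1)^2}+\frac1{n-1}$.
\end{proof}

\section{The first variation of $Q$}\label{sec:variation}

In $Q=\frac c2\mathcal D\kappa$ both $\kappa$ and the operator $\mathcal D$ vary with $\varepsilon$, and we have no formula for the variation of $\mathcal D$. We avoid it by subtracting from $\kappa$ a term $D_0m$ that $\mathcal D$ does not see and that cancels $\kappa$ at $\varepsilon=0$. Let $Y$ be the polynomial of degree at most $n-3$ with $(n-1)Y-zY'=V\mathring\kappa$; it exists because $\deg V\mathring\kappa\le n-3$. Define series $m$ and $E$ in $z$ by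
\[
m(0)=0,\qquad m'=Y/\mathring\Psi,\qquad E=1-(z^2m')' .
\]
By \eqref{eq:div0} with $\Lambda=0$ we have $D_0^0m=\mathring\kappa$.

\begin{proposition}\label{prop:variation}
Uniformly in $x$ and for $\lambda$ in compact subsets of $(0,\infty)$,
\begin{equation}\label{eq:variation}
Q_{\lambda,\varepsilon}=\varepsilon\,\frac c2\,\gamma\,\chi(\lambda,v)\cos x+O(\varepsilon^2),\qquad\chi(\lambda,v)=[z^n](h_\lambda\sigma E).
\end{equation}
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:normal}(a), $Q=\frac c2\mathcal D\tilde\kappa$ for every $\varepsilon$, with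
\[
\tilde\kappa=\kappa-D_0m=\kappa+z\Theta m''-(n+1-2\Theta)m' .
\]
At $\varepsilon=0$ we have $\tilde\kappa=O(z^n)$, so the variation of $\mathcal D$, which like $\mathcal D$ sees only coefficients of order less than $n$, contributes nothing. The derivative of $\Theta$ is $-z\dot\kappa\cos x$, so the derivative of $\tilde\kappa$ is $\dot\kappa(1-z^2m''-2zm')\cos x=\dot\kappa E\cos x$. Lemma~\ref{lem:residue} with $\Lambda=\lambda$ gives $\partial_\varepsilon Q|_{\varepsilon=0}=\frac c2\gamma[z^{n-1}](Vh_\lambda\dot\kappa E)\cos x$, and $\sigma=zV\dot\kappa$. As $Q$ is smooth in $(x,\lambda,\varepsilon)$ and $Q_{\lambda,0}=0$, Taylor's formula gives \eqref{eq:variation}.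
\end{proof}

We do not compute $\chi$ in full. It is enough to know that $\chi$ does not vanish identically on the hypersurface $\{p=0\}$, and this can be tested on the slice $v_1=\dots=v_{n-3}=0$, where the weight leaves few monomials.

\begin{proposition}\label{prop:slice}
$\chi$ is a polynomial in $(\lambda,v)$, homogeneous of weight $n$ and divisible by $\lambda^2$. For $v=(0,\dots,0,-A\lambda^{n-2}/B)$ we have $p(\lambda,v)=0$ and
\begin{equation}\label{eq:slice}
\chi(\lambda,v)=\frac{(n-2)A}{n(n+1)B}\,\lambda^n .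
\end{equation}
\end{proposition}

\begin{proof}
\emph{Weight.} By Lemma~\ref{lem:linear} and induction, $\dot r_j$, $\eta_j$, $\sigma_j$ are polynomials of weights $j$, $j+1$, $j$. The $z^j$-coefficients of $V\mathring\kappa$, $Y$ and $m'$ have weight $j+1$, so $E_j$ has weight $j$. Hence $\chi$ has weight $n$.

\emph{Expansion in $\lambda$.} All identities in this paragraph hold modulo $z^{n+1}$. By \eqref{eq:linear}, $\eta$ and $\sigma$ are divisible by $\lambda$ and $\dot r=1+O(\lambda)$. Write $\eta=\lambda\eta^{(1)}+\lambda^2\eta^{(2)}+\cdots$, and likewise for $\sigma$. Then $\eta^{(1)}_j=v_j/(n+1-j)$, that is, $\eta^{(1)}=\mathring\Psi/(n+1)$; so $\dot r=1+\lambda z/(n+1)+O(\lambda^2)$ and $\eta^{(2)}_j=v_{j-1}/((n+1)(n+1-j))$. Therefore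
\begin{equation}\label{eq:sigma}
\sigma^{(1)}_j=-\frac{\mathring\Psi_{j-1}}{(n+1)(n+1-j)},\qquad\sigma^{(2)}_j=-\frac{v_{j-2}}{(n+1)(n+2-j)(n+1-j)} .
\end{equation}

\emph{Divisibility by $\lambda^2$.} The coefficient of $\lambda$ in $\chi$ is $[z^n](\sigma^{(1)}E)=\sigma_n^{(1)}-\operatorname{Res}z^{-n-1}\sigma^{(1)}(z^2m')'$. Here $\sigma^{(1)}_n=0$ because $\deg\mathring\Psi\le n-2$. Since $(z^{-n-1}G)'=z^{-n-2}\mathcal AG$ and $\mathcal A\sigma^{(1)}=z\mathring\Psi/(n+1)+O(z^{n+1})$, the residue equals
\[
-\operatorname{Res}z^{-n}(\mathcal A\sigma^{(1)})\,m'=-\frac1{n+1}\operatorname{Res}z^{1-n}\mathring\Psi m'=-\frac{Y_{n-2}}{n+1}=0 .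
\]

\emph{The slice.} Let $v=(0,\dots,0,u)$. By weight, $p=A\lambda^{n-2}+Bu$, and the monomials of $\chi$ are $\lambda^{n-k(n-2)}u^k$. For $k\ge2$ the exponent of $\lambda$ is at most $4-n<2$, so $\chi=A'\lambda^n+B'\lambda^2u$.

For $u=0$ we have $\mathring\Psi=1$, $\mathring\kappa=0$, $E=1$, and $(j+1)\dot r_{j+1}=\eta_j=\lambda\dot r_j/(n+1-j)$. Thus
\[
\dot r_j=\lambda^j\frac{(n+1-j)!}{j!\,(n+1)!},\qquad\sigma_j=-\frac{j\dot r_j}{n+1-j}=-\lambda^j\frac{(n-j)!}{(j-1)!\,(n+1)!},
\]
while $h_{n-j}=\lambda^{n-j}\frac{(j-1)!}{(n-j)!\,(n-1)!}$ by \eqref{eq:hflat}. Each of the $n$ products $h_{n-j}\sigma_j$, $1\le j\le n$, equals $-\lambda^n/((n+1)!\,(n-1)!)$, so $A'=-A/(n+1)$.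

For $B'$ we work modulo $u^2$. From $V-\mathring\Psi=-\frac{n-2}3uz^{n-2}$ we get $m'=Y=-\frac{n-2}6uz^{n-3}$ and $E=1+\frac{(n-1)(n-2)}6uz^{n-2}$. By \eqref{eq:sigma} the nonzero coefficients of $\sigma^{(1)},\sigma^{(2)}$ are
\[
\sigma^{(1)}_1=-\frac1{n(n+1)},\quad\sigma^{(1)}_{n-1}=-\frac u6,\quad\sigma^{(2)}_2=-\frac1{(n+1)n(n-1)},\quad\sigma^{(2)}_n=-\frac u{2(n+1)} .
\]
The coefficient of $\lambda^2$ in $\chi$ is $[z^n](\sigma^{(2)}E+h^{(1)}\sigma^{(1)}E)$, with $h^{(1)}$ from \eqref{eq:h1}. Its terms are $\sigma^{(2)}_n$, $\sigma^{(2)}_2E_{n-2}$, $h^{(1)}_1\sigma^{(1)}_{n-1}$, $h^{(1)}_{n-1}\sigma^{(1)}_1$, $h^{(1)}_1\sigma^{(1)}_1E_{n-2}$, and in this order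
\[
-B'=\frac1{2(n+1)}+\frac{n-2}{6n(n+1)}+\frac1{6(n-1)}+\frac{2(n-2)}{3n(n+1)(n-1)^2}+\frac{n-2}{6n(n+1)} .
\]
Over the denominator $6n(n+1)(n-1)^2$ the numerator is
\[
(5n-4)(n-1)^2+n(n^2-1)+4(n-2)=2(3n^3-7n^2+8n-6),
\]
and $3n^3-7n^2+8n-6=n(5n-7)+3(n-1)^2(n-2)$. Hence $-(n+1)B'=B+\frac{n-2}n$, so
\[
-(n+1)\chi=\lambda^2\Bigl(A\lambda^{n-2}+Bu+\frac{n-2}nu\Bigr)=\lambda^2\Bigl(p+\frac{n-2}nu\Bigr),
\]
and $u=-A\lambda^{n-2}/B$ gives \eqref{eq:slice}.
\end{proof}

For $n=3$ we get $\gamma=4$, $p=\frac14(\lambda+\frac83a)$ and $\chi=-\frac1{16}\lambda^2(\lambda+4a)$, as in Section~\ref{sec:three}.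

\section{Choice of the curvatures}\label{sec:curvatures}

For $n\geq 4$ the slice is not realized by negative $a_i$, since then $v_1=\sum_ia_i<0$. We first find a good zero of $p$ at the limit point $a=(-1,0,\dots,0)$, where the equation for $h$ is a three-term recurrence, and then move to nearby negative rational $a$, using Proposition~\ref{prop:slice} only to exclude that $\chi$ vanishes identically.

\begin{lemma}\label{lem:zero}
For $v^0=(-1,0,\dots,0)$, that is, $V=1-z$, the polynomial $p(\cdot,v^0)$ has a largest real zero $\lambda^0$, and it is positive and simple.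
\end{lemma}

\begin{proof}
Here $\mathring\Psi=1-\frac{n+1}nz$, and the $z^j$-coefficient of \eqref{eq:hODE} is, for $0\le j\le n-2$ and with $h_{-1}=0$,
\[
(j+1)(n-1-j)h_{j+1}=\Bigl[\lambda+\frac{n+1}nj(n-1-j)\Bigr]h_j-\lambda h_{j-1};
\]
also $\lambda p=h_{n-1}-h_{n-2}$. Let $\lambda>0$, let $\alpha_j$ be the value \eqref{eq:hflat} for $V=1$, so that $j(n-j)\alpha_j=\lambda\alpha_{j-1}$, and put $h_j=\alpha_jC_j$. Divide by $\lambda\alpha_j$ and use $\frac{n+1}n(n-1-j)=n-j-\frac{j+1}n$. Then $C_0=C_1=1$ and
\begin{equation}\label{eq:C}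
C_{j+1}-C_j=\frac j\lambda\Bigl[(n-j)(C_j-C_{j-1})-\frac{j+1}nC_j\Bigr]
\end{equation}
for $1\le j\le n-2$. Define $C_n$ by \eqref{eq:C} with $j=n-1$, which gives $C_n=C_{n-1}-\frac{n-1}\lambda C_{n-2}$. As $\alpha_{n-2}=\frac{n-1}\lambda\alpha_{n-1}$, we get $\lambda p=\alpha_{n-1}C_n$, that is, $p=A\lambda^{n-2}C_n$.

All $C_j$ tend to $1$ as $\lambda\to\infty$, and $C_2=1-\frac2{n\lambda}$. Let $\lambda^0$ be the infimum of the $\lambda_1>0$ such that $C_1,\dots,C_n>0$ on $(\lambda_1,\infty)$; then $\frac2n\le\lambda^0<\infty$. At $\lambda^0$ all $C_j$ are nonnegative and one vanishes; let $j\ge2$ be the smallest such index. If $j\le n-1$, \eqref{eq:C} gives $C_{j+1}=-\frac{j(n-j)}{\lambda^0}C_{j-1}<0$, which is impossible. So at $\lambda^0$ we have $C_1,\dots,C_{n-1}>0$ and $C_n=0$, and $C_n>0$ beyond: $\lambda^0$ is the largest real zero of $p$.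

For simplicity we show that the ratios $R_j=C_{j+1}/C_j$, $0\le j\le n-1$, increase in $\lambda$ on $[\lambda^0,\infty)$. There $C_1,\dots,C_{n-1}>0$, so \eqref{eq:C} and induction from $C_1-C_0=0$ give $C_{j+1}<C_j$ for $1\le j\le n-1$. Hence $R_0=1$ and $0<R_j\le1$ for $j\le n-2$. Dividing \eqref{eq:C} by $C_j$, for $1\le j\le n-1$,
\[
R_j=1+\frac{b_j}\lambda,\qquad b_j=j(n-j)\Bigl(1-\frac1{R_{j-1}}\Bigr)-\frac{j(j+1)}n<0,
\]
\[
\frac{dR_j}{d\lambda}=-\frac{b_j}{\lambda^2}+\frac{j(n-j)}{\lambda R_{j-1}^2}\,\frac{dR_{j-1}}{d\lambda}.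
\]
Induction from $dR_0/d\lambda=0$ gives $dR_j/d\lambda>0$. At $\lambda^0$, where $R_{n-1}=0$, the derivative of $C_n=C_{n-1}R_{n-1}$ is $C_{n-1}\,dR_{n-1}/d\lambda>0$.
\end{proof}

The zero persists for $v$ near $v^0$. Choose $0<\delta<\lambda^0$ with $\partial_\lambda p(\cdot,v^0)>0$ on $[\lambda^0-\delta,\lambda^0+\delta]$. For $v$ near $v^0$, $p(\cdot,v)$ still has positive derivative and a sign change on this interval; it is positive on $[\rho,\infty)$ for a fixed $\rho$, since the leading coefficient $A>0$ does not depend on $v$; and it is positive on the compact interval $[\lambda^0+\delta,\rho]$ by continuity. So $p(\cdot,v)$ has a largest real zero $\lambda_*(v)>0$, which is simple and, by the implicit function theorem, smooth in $v$.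

\begin{lemma}\label{lem:choice}
Let $v(a)$ be the vector of elementary symmetric functions of $a=(a_1,\dots,a_{n-2})$. Arbitrarily near $(-1,0,\dots,0)$ there is $a$ with negative rational entries and $\chi(\lambda_*(v(a)),v(a))\ne0$.
\end{lemma}

\begin{proof}
Otherwise, by density and continuity, $\chi(\lambda_*(v(a)),v(a))=0$ on a nonempty open set of $a$ with distinct negative entries. The Jacobian determinant of $a\mapsto v(a)$ is $\pm\prod_{i<l}(a_i-a_l)\ne0$ there, so $\chi(\lambda_*(v),v)=0$ for $v$ in a nonempty open set $\mathcal V$. Write $v=(v',v_{n-2})$. Since $v_{n-2}$ enters $p$ only through $Bv_{n-2}$ and $B\ne0$, the set $\{p=0\}$ is the graph $v_{n-2}=\Gamma(\lambda,v')$ of a polynomial $\Gamma$. The map $v\mapsto(\lambda_*(v),v')$ is a local diffeomorphism on $\mathcal V$, because $\partial\lambda_*/\partial v_{n-2}=-B/\partial_\lambda p\ne0$. So the polynomial $\chi(\lambda,v',\Gamma(\lambda,v'))$ vanishes on a nonempty open set, hence identically. For $v'=0$ this contradicts \eqref{eq:slice}, since $n\ge3$.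
\end{proof}

Fix such an $a$, and write $p(\lambda)$, $\chi(\lambda)$, $\lambda_*$ for the values at $v=v(a)$. Then
\begin{equation}\label{eq:good}
\lambda_*>0,\quad p(\lambda_*)=0,\quad p'(\lambda_*)\ne0,\quad p(j^2\lambda_*)\ne0\ \ (j\ge2),\quad\chi(\lambda_*)\ne0 .
\end{equation}

\section{Following the kernel: proofs of the theorems}\label{sec:proofs}

At $(\lambda_*,0)$ the kernel of $P$ on functions of $x$ contains $\sin x$ as well as $\cos x$. Working with even functions removes $\sin x$, so that one parameter $\lambda$ suffices to keep a kernel element. Let $\mathcal E^k$ be the space of even functions in the Sobolev space $W^{k,2}(\mathbb R/2\pi\mathbb Z)$, let $\mathcal E^0_0\subset\mathcal E^0$ consist of the functions with mean zero, and let $\mathcal E'\subset\mathcal E^{2n}$ consist of the functions orthogonal to $1$ and $\cos x$ in $L^2(dx)$.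

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Since $\int(Pf)r_0\,dx=\int f(P1)r_0\,dx=0$, the map
\[
\mathcal G(\psi,\lambda,\varepsilon)=r_0P_{\lambda,\varepsilon}(\cos x+\psi)
\]
takes $\psi\in\mathcal E'$ to $\mathcal E^0_0$. It is affine in $\psi$ with coefficients smooth in $(x,\lambda,\varepsilon)$, hence smooth, and $\mathcal G(0,\lambda_*,0)=0$ by \eqref{eq:spectrum}. Its derivative in $(\psi,\lambda)$ at this point is
\[
(\dot\psi,\dot\lambda)\longmapsto P_{\lambda_*,0}\dot\psi-c\gamma\lambda_*^2\,p'(\lambda_*)\,\dot\lambda\cos x .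
\]
On $\cos jx$, $j\ge2$, the eigenvalue of $P_{\lambda_*,0}$ is nonzero by \eqref{eq:good} and asymptotic to $-c\gamma A\lambda_*^nj^{2n}$. So $P_{\lambda_*,0}$ is an isomorphism from $\mathcal E'$ onto the orthogonal complement of $\cos x$ in $\mathcal E_0^0$, and since $p'(\lambda_*)\ne0$ the derivative is an isomorphism $\mathcal E'\times\mathbb R\to\mathcal E_0^0$. By the implicit function theorem there are smooth $\lambda(\varepsilon)$ and $\psi_\varepsilon$, with $\lambda(0)=\lambda_*$ and $\psi_0=0$, such that the zeros of $\mathcal G$ near $(0,\lambda_*,0)$ are exactly the points $(\psi_\varepsilon,\lambda(\varepsilon),\varepsilon)$.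

The function $f_\varepsilon=\cos x+\psi_\varepsilon$ solves a linear ordinary differential equation with smooth coefficients and nonvanishing leading coefficient, so it is smooth. As a function on $M_{\lambda(\varepsilon),\varepsilon}$ it lies in $\ker P_\theta$. By \eqref{eq:volume} and \eqref{eq:variation}, and since $f_\varepsilon r_0=\cos x+O(\varepsilon)$ and $\lambda(\varepsilon)=\lambda_*+O(\varepsilon)$,
\[
I(f_\varepsilon)=c'\int_0^{2\pi}Q_{\lambda(\varepsilon),\varepsilon}f_\varepsilon r_0\,dx=c'\Bigl(\varepsilon\,\frac c2\,\gamma\,\chi(\lambda_*)\,\pi+O(\varepsilon^2)\Bigr).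
\]
This is nonzero for all small $\varepsilon\ne0$, because $\chi(\lambda_*)\ne0$. By Lemma~\ref{lem:obstruction}, $M_{\lambda(\varepsilon),\varepsilon}$ has no pseudo-hermitian structure with $Q\equiv0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:family}]
For $\varepsilon=0$ we have $Q_{\lambda,0}=0$ by Proposition~\ref{prop:spectrum}, and for small $\varepsilon\ne0$, $\lambda=\lambda(\varepsilon)$ nonexistence has just been proved. Let $(\lambda,\varepsilon)$ be near $(\lambda_*,0)$ with $\lambda\ne\lambda(\varepsilon)$.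

We first show that the even functions of $x$ in the kernel of $P=P_{\lambda,\varepsilon}$ are the constants. Let $\Pi$ be the orthogonal projection of $\mathcal E_0^0$ onto the complement of $\cos x$. The operator $\Pi r_0P\colon\mathcal E'\to\Pi\mathcal E_0^0$ is invertible at $(\lambda_*,0)$ and depends continuously on the parameters, so it is invertible nearby with uniformly bounded inverse. An even element of the kernel is, after subtracting a constant, $f=\alpha\cos x+\psi$ with $\psi\in\mathcal E'$. If $\alpha=0$, then $\Pi r_0P\psi=0$ and $\psi=0$. If $\alpha\ne0$, normalize $\alpha=1$. Then $\psi=-(\Pi r_0P)^{-1}\Pi r_0P\cos x$ is small for $(\lambda,\varepsilon)$ near $(\lambda_*,0)$, since $r_0P\cos x$ vanishes at that point. So $(\psi,\lambda,\varepsilon)$ is a zero of $\mathcal G$ near $(0,\lambda_*,0)$, which forces $\lambda=\lambda(\varepsilon)$, a contradiction.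

The operator $r_0P$ is elliptic on the circle and formally self-adjoint with respect to $dx$, so its range on $W^{2n,2}$ is the orthogonal complement of its kernel in $L^2(dx)$. The even and odd parts of a kernel element lie in the kernel. The even function $r_0Q$ is orthogonal to odd functions, and to constants by Lemma~\ref{lem:total}. Hence there is $\Upsilon(x)$ with $P\Upsilon=-Q$, smooth as above, and $e^{2\Upsilon}\theta$ has vanishing $Q$-curvature by \eqref{eq:law}.
\end{proof}

\section{Scope, and the case $n=2$}\label{sec:scope}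

Theorem~\ref{thm:main} answers the question of Section~\ref{sec:intro} in the negative, with counterexamples for every $n\ge3$ that bound disc bundles in $L^*$. The curves $\Sigma_i$ are needed for the method: for $V=1$, formula \eqref{eq:hflat} gives $p=A\Lambda^{n-2}$, which has no positive zero, so no eigenvalue in \eqref{eq:spectrum} with $j\geq1$ crosses zero. For $n=2$ there is no room for a curve, $V=1$ is forced, and the construction gives nothing. As recalled in Section~\ref{sec:intro}, the embeddable case for $n=2$ has a positive answer \cite{Tak}. The non-embeddable case is not settled here; it does not affect the answer to the question as posed.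

\begin{thebibliography}{9}

\bibitem{Bra} Branson.

\bibitem{Fef} Fefferman, 1976.

\bibitem{FH} Fefferman and Hirachi, Math. Res. Lett., 2003.

\bibitem{GJMS} Graham, Jenne, Mason and Sparling.

\bibitem{GZ} Graham and Zworski.

\bibitem{Lee} Lee, 1986.

\bibitem{Tak} Takeuchi, Duke Math. J. 169 (2020).

\bibitem{Source} \emph{The logarithmic term of the Szeg\"o kernel for two-dimensional Grauert tubes}, \texttt{https://ir.library.osaka-u.ac.jp/repo/ouka/all/8160/1702ojm.pdf}.

\end{thebibliography}
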